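# Degree bounds for the invariants of an indecomposable $\mathbb Z_{p^r}$-module

## 1. The bound $(r+1)p^r$ and its precision

**Theorem A.** Let $p$ be a prime, $r\ge 1$ an integer, $\mathbb F$ a field of characteristic $p$, $G=\mathbb Z_{p^r}$, and $V$ an indecomposable finite-dimensional $\mathbb FG$-module. Let $\beta(\mathbb F[V]^{G})$ be the smallest $d$ such that the ring of invariants $\mathbb F[V]^{G}$ is generated as an $\mathbb F$-algebra by homogeneous elements of degree at most $d$. Then
$$\beta(\mathbb F[V]^{\mathbb Z_{p^r}})\le (r+1)p^r .$$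

**Theorem B.** Put $U_r=r(p-1)p^{r-1}+(p-2)\dfrac{p^r-1}{p-1}$.

1. If $p\ge 3$, then $\beta(\mathbb F[V]^{\mathbb Z_{p^r}})\le U_r$ for every indecomposable $V$. (So $U_1=2p-3$ and $U_2=3p^2-3p-2$.)
2. Write $V_n$ for the indecomposable module of dimension $n$. For every prime $p$ we have $\beta(\mathbb F[V_p]^{\mathbb Z_p})\ge 2p-3$, and for $r\ge 2$
$$\beta(\mathbb F[V_{p^r}]^{\mathbb Z_{p^r}})\ \ge\ r(p-1)p^{r-1}+(p-2)p^{r-1}-1 .$$

For $p\ge 3$ and $r\ge 2$ the two bounds differ by $(p-2)\frac{p^{r-1}-1}{p-1}+1\le p^{r-1}$; for $p\ge 3$ and $r=1$ they coincide. Hence, for fixed $r$, the maximum of $\beta$ over indecomposables is $(r+1)p^r+O_r(p^{r-1})$.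

Let us unpack this. The group $G=\langle\sigma\rangle$ acts on $V^*$ and so on the polynomial ring $\mathbb F[V]=S(V^*)$, and $\mathbb F[V]^G$ consists of the polynomials fixed by $G$. The question is how large the degrees of the generators must be. The problem is taken from the paper "The invariants of modular indecomposable representations of $\mathbb Z_{p^2}$", and it concerns the following conjecture.

**Conjecture.** For each $r$ there is a polynomial $P_r$ of degree $r$ such that $\beta(\mathbb F[V]^{\mathbb Z_{p^r}})\le P_r(p)$ for every prime $p$, every field $\mathbb F$ of characteristic $p$ and every indecomposable $\mathbb F\mathbb Z_{p^r}$-module $V$.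

Theorem A says that the conjecture is true, with $P_r(p)=(r+1)p^r$. Theorem B(2) says that neither the degree $r$ nor the leading coefficient $r+1$ can be improved: its right-hand side is $(r+1)p^r-(r+2)p^{r-1}-1$, so a polynomial $P_r$ as in the conjecture cannot have degree below $r$, and if it has degree $r$, its leading coefficient is at least $r+1$.

For $r=2$ a quadratic bound is known: if $n=tp+s>p$ with $1\le t\le p$ and $0\le s<p$, then $\beta(\mathbb F[V_n]^{\mathbb Z_{p^2}})\le\max\{3p^2+(2t-4)p-3t,\ 3p^2-3p\}$. For $p\ge 3$ the value $U_2=3p^2-3p-2$ lies below this for every $t$.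

**Notation.** Modules are finite-dimensional, or graded with finite-dimensional pieces. Put $\Delta=\sigma-1$. Since $\Delta^{p^r}=\sigma^{p^r}-1=0$, we have $\mathbb FG=\mathbb F[\Delta]/(\Delta^{p^r})$, and the indecomposable modules are the cyclic ones $\mathbb F[\Delta]/(\Delta^n)$ with $1\le n\le p^r$. The dual of an indecomposable module of dimension $n$ is again one, so $V=V_n$ means $V^*\cong\mathbb F[\Delta]/(\Delta^n)$. We write $x$ for a generator of $V^*$ and $x_a=\Delta^a x$, so that $x_0,\dots,x_{n-1}$ is a basis with $\sigma x_a=x_a+x_{a+1}$ and $x_n=0$.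

Two translations are used all the time. First, for $A=\mathbb F[V]^G$ with ideal $A_+$ of elements without constant term, an induction on the degree gives
$$\beta(A)\le M\iff A_d\subseteq A_+^2\ \text{ for all } d>M. \tag{1}$$
In particular, $A_d\not\subseteq A_+^2$ implies $\beta(A)\ge d$.

Second, we may shrink the group. If $n=1$ then $A=\mathbb F[x]$ and $\beta=1$. Otherwise choose $s\in\{1,\dots,r\}$ with $p^{s-1}<n\le p^s$. Then $\sigma^{p^s}-1=\Delta^{p^s}$ is $0$ on $V^*$, so $G$ acts through $\mathbb Z_{p^s}$. Both upper bounds, $(r+1)p^r$, and $U_r$ for $p\ge 3$, increase with $r$ and are at least $1$. So for Theorems A and B(1) we may assume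
$$p^{r-1}<n\le p^r. \tag{2}$$

## 2. Small invariant rings and the number $T_m$

**Dimension 2, any $p$, $r=1$.** Here $S=\mathbb F[x_0,x_1]$, $\sigma x_0=x_0+x_1$, $\sigma x_1=x_1$. Two invariants are visible: $x_1$ and $N=\prod_{l\in\mathbb F_p}(x_0+lx_1)=x_0^p-x_0x_1^{p-1}$. Since $x_0$ is a root of a polynomial of degree $p$ over $\mathbb F(x_1,N)$, the field $\mathbb F(x_0,x_1)$ has degree at most $p$ over it. It has degree $p=|G|$ over its fixed field, so $\mathbb F(x_1,N)$ is the fixed field. As $\mathbb F[x_1,N]$ is a polynomial ring, it is integrally closed, and $S$ is integral over it. Hence $S^G=\mathbb F[x_1,N]$ and $\beta=p$.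

**$p=2$, $V_2$.** This is a case of the above. In the permuted basis $y_0=x_0$, $y_1=\sigma x_0$ the invariants are the symmetric polynomials, and $\beta=2$. Since $U_1=1$ for $p=2$, the hypothesis $p\ge3$ in Theorem B(1) cannot be dropped.

**$p=3$, $V_3$.** Take the permuted basis $y_0,y_1,y_2$. Orbit sums of monomials span the invariants, so $A_1=\langle e_1\rangle$ and $A_2=\langle e_1^2,e_2\rangle$, where $e_k$ are the elementary symmetric polynomials. Therefore $(A_+^2)_3$ is spanned by $e_1^3$ and $e_1e_2$, which are symmetric. The orbit sum $y_0^2y_1+y_1^2y_2+y_2^2y_0$ is not symmetric, so it is a new generator and $\beta\ge3$. Theorem B(1) gives $\beta\le U_1=3$.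

The regular representation $V_{p^r}$, in which the variables are permuted, will control everything through one number.

**Definition.** For $m=p^i$ let $R_m=\mathbb F[y_t:t\in\mathbb Z/m]$ with $\sigma y_t=y_{t+1}$. The ring $R_m$ is integral over its invariants, so $R_m/(R_m^{\mathbb Z/m})_+R_m$ is a finite-dimensional graded algebra. Let $T_m$ be its top degree.

By the graded Nakayama lemma, $R_m$ is generated as a module over $R_m^{\mathbb Z/m}$ in degrees $\le T_m$. For example $T_1=0$. For $p=2$, $R_2/(y_0+y_1,\,y_0y_1)$ has basis $1,y_0$, so $T_2=1$.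

## 3. Transfers and relative projectivity

Let $Q'\le Q$ be finite groups. The relative transfer $\mathrm{Tr}_{Q'}^Q:M^{Q'}\to M^Q$ sends $v$ to $\sum_{g\in Q/Q'}gv$; we write $\mathrm{Tr}^Q=\mathrm{Tr}^Q_1$. For $f$ in a commutative ring with $Q$-action, $N_Q(f)=\prod_{g\in Q}gf$.

**Definition.** An $\mathbb FQ$-module is *$Q'$-projective* if it is a direct summand of a module induced from $Q'$.

**Example.** Let $Q$ be cyclic of order $p^k>1$ and $Q_1$ its subgroup of index $p$. The permutation module $\mathbb F[Q/Q_1]=\mathrm{Ind}_{Q_1}^Q\mathbb F$ is $Q_1$-projective. The trivial module $\mathbb F$ is not, by fact (F1) below: $\mathrm{Tr}_{Q_1}^Q(\mathbb F)=p\,\mathbb F=0$. For $p=2$ and $Q=\mathbb Z_4$, the modules induced from $Q_1=\mathbb Z_2$ are sums of copies of $\mathrm{Ind}V_1=V_2$ and $\mathrm{Ind}V_2=V_4$. So by Krull–Schmidt the $Q_1$-projective modules are the direct sums of copies of $V_2$ and $V_4$.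

We use these standard facts.

* **(F1)** If $M$ is $Q'$-projective, then $M^Q=\mathrm{Tr}_{Q'}^Q(M^{Q'})$. By Higman's criterion $\mathrm{id}_M=\sum_{g\in Q/Q'}g\theta g^{-1}$ with $\theta\in\mathrm{End}_{Q'}(M)$. For $v\in M^Q$ this reads $v=\sum g\,\theta(v)$, and $\theta(v)\in M^{Q'}$.
* **(F2)** If $M$ is $Q'$-projective, so is $M\otimes L$ for every $L$, because $\mathrm{Ind}(X)\otimes L\cong\mathrm{Ind}(X\otimes\mathrm{Res}\,L)$. For $Q'=1$: projective $\otimes$ anything is projective.
* **(F3)** Projective modules are $Q'$-projective, and over $\mathbb FQ$ projective and injective modules coincide.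
* **(F4)** A permutation module whose point stabilizers all lie in $Q'$ is $Q'$-projective, because $\mathbb F[Q/Q'']=\mathrm{Ind}_{Q'}^Q\mathbb F[Q'/Q'']$ for $Q''\le Q'$.

Fact (F1) is why these modules matter here: wherever a piece of the polynomial ring is relatively projective, its invariants are transfers, and a transfer is linear over $A$.

## 4. The one-transfer argument, and why it stops at $r=1$

Let $Q=\langle\sigma\rangle$ have order $q=p^k$, $k\ge1$, and let $W^*=\mathbb FQ/(\Delta^n)$ with basis $x_a=\Delta^ax$, where $p^{k-1}\le n\le p^k$. Since $\sigma^lx=\sum_a\binom lax_a$, the norm $N=N_Q(x)$ is monic of degree $q$ in $x_0$.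

**Definition.** $B(W)$ is the space of polynomials in $\mathbb F[W]$ of $x_0$-degree $<q$.

It is $Q$-stable, because $\sigma x_0=x_0+x_1$ and the other $\sigma x_a$ do not involve $x_0$. Division by the monic invariant $N$ gives
$$\mathbb F[W]=\mathbb F[N]\otimes B(W)\quad\text{as graded } Q\text{-modules.} \tag{3}$$

**Example.** Let $k=1$ and $n=2$. For $d\ge p-1$, $B(W)_d$ has basis $x_0^ax_1^{d-a}$ with $0\le a\le p-1$. Since $\Delta(x_0^ax_1^b)=ax_0^{a-1}x_1^{b+1}+(\text{lower }x_0\text{-degree})$, we get $\Delta^{p-1}(x_0^{p-1}x_1^{b})=(p-1)!\,x_1^{b+p-1}\ne0$. So $B(W)_d$ is free of rank one. For $d<p-1$ its dimension is $d+1<p$, so it is not projective. The threshold is exactly $d>p-2=q-n$. Section 5 proves in general that for $k=1$ the module $B(W)_d$ is projective when $d>p-n$.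

Grant this and let $r=1$, $S=\mathbb F[V_n]$, $A=S^G$, $n\ge2$. By (3) and (F1),
$$A=\mathbb F[N]\cdot A_{\le p-n}+\mathrm{Tr}^G(S).$$
The map $R_p\to S$, $y_t\mapsto\sigma^tx$, is a surjective equivariant algebra map, so $S$ is generated over $A$ in degrees $\le T_p$. Let $f\in A_d$ with $d>\max(p,T_p)$. The first part of $f$ is a combination of elements $N\cdot(N^{c-1}a)$ with both factors of positive degree. The second is a combination of $\mathrm{Tr}^G(bh)=b\,\mathrm{Tr}^G(h)$ with $b\in A$ and $\deg h\le T_p<d$; here $\deg b>0$, and $\mathrm{Tr}^G(h)$ is either of positive degree or equal to $ph=0$. So $f\in A_+^2$, and $\beta(A)\le\max(p,T_p)$.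

It is natural to try the same for $r\ge2$, with the full transfer $\mathrm{Tr}^G$. It fails. Let $V$ be the regular module, $H$ the subgroup of order $p$, and $b\ge1$. The monomial $N_H(y_0)^b$ has stabilizer exactly $H$. Let $o_b$ be its orbit sum, an invariant of degree $pb$. Suppose we had $A=\mathbb F[N]\cdot A_{\le D}+\mathrm{Tr}^G(S)$ for some $D$. For $pb>D$ we could write $o_b=Ns+\mathrm{Tr}^G(f)$ with $N=\prod_ty_t$. Compare coefficients of $N_H(y_0)^b$. In $Ns$ it is $0$, since $N_H(y_0)^b$ is not divisible by $N$. In $\mathrm{Tr}^G(f)$ it is $0$, since the transfer of a monomial with nontrivial stabilizer is $0$ and the other transfers are orbit sums of monomials with trivial stabilizer. In $o_b$ it is $1$: a contradiction. In module terms, $B(W)$ contains the nonprojective summand $\mathbb F[G/H]$ in every degree $pb$.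

So only the transfer from the subgroup $P_1$ of index $p$ can be used, and that creates a new problem: how to generate $S^{P_1}$ as an $A$-module. Over $P_1$ the module $V^*$ splits into $p$ cyclic pieces, with $p$ norms in place of one, and these norms need not be $G$-invariant. The way around has two parts.

* Modulo transfers from the next subgroup, the norm is *additive*. Hence these norms are linear combinations of the $G$-conjugates of one norm $N_{P_1}(x)$, and the algebra generated by the conjugates is an image of $R_p$. So it is generated over $A$ in degrees at most $p^{r-1}T_p$.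
* The error terms are transfers from $P_2$, and one repeats the step down the chain of subgroups.

This bounds $\beta$ by the numbers $T_{p^i}$. We carry it out in Sections 5 and 6, and then bound $T_{p^i}$ in Section 7.

## 5. Relative projectivity of $B(W)_d$ above degree $q-n$

Notation is as at the start of Section 4; $Q_1$ is the subgroup of index $p$ in $Q$.

**Proposition 1.** $B(W)_d$ is $Q_1$-projective for $d>q-n$.

This is essentially contained in P. Symonds, *Cyclic group actions on polynomial rings*, Bull. London Math. Soc. 39 (2007). Here is a complete proof.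

The plan is to resolve $B(W)$ by pieces of the polynomial ring on $\mathbb FQ$, where monomials are permuted. One caution explains the shape of the proof: a quotient of $Q_1$-projective modules by a $Q_1$-projective submodule need not be $Q_1$-projective. For $p=2$, $Q=\mathbb Z_4$, let $V_2,V_4,V_2$ have generators $a,g,h$ and map $V_2\to V_4\oplus V_2$ by $a\mapsto(\Delta^2g,\Delta h)$. This is injective, since $\Delta a\mapsto(\Delta^3g,0)\neq0$. In the cokernel $\Delta h=\Delta^2g$, hence $\Delta^3g=\Delta^2 h=0$, and $h'=h-\Delta g$ satisfies $\Delta h'=0$. So the cokernel is $\langle g\rangle\oplus\langle h'\rangle\cong V_3\oplus V_1$, which is not $Q_1$-projective. A resolution alone is therefore not enough; we need control of its boundaries.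

**Step 1 (a resolution of $B(W)$).** Let $E=S(\mathbb FQ)$, $y_a=\Delta^a\cdot1\in\mathbb FQ$, and
$$K=\langle y_n,\dots,y_{q-1}\rangle=\ker(\mathbb FQ\to W^*).$$
Let $N'=N_Q(y_0)$ and let $B'\subseteq E$ be the space of polynomials of $y_0$-degree $<q$. As in (3), $E=\mathbb F[N']\otimes B'$. The Koszul complex $E\otimes\Lambda^\bullet K$, with differential $e\otimes k_1\wedge\dots\wedge k_i\mapsto\sum_j\pm ek_j\otimes k_1\wedge\dots\widehat{k_j}\dots\wedge k_i$, is a resolution of $E/(K)=\mathbb F[W]$, because $K$ is spanned by part of a set of polynomial generators. Since $n\ge1$, elements of $K$ do not involve $y_0$, so $KB'\subseteq B'$. Hence $\mathcal C(W)$, with terms $C_i=B'\otimes\Lambda^iK$, is a subcomplex, and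
$$E\otimes\Lambda^\bullet K=\bigoplus_{c\ge0}N'^c\,\mathcal C(W)\quad\text{as complexes of graded }Q\text{-modules.} \tag{4}$$
So $\mathcal C(W)$ is exact in positive homological degrees. Also $KE=\bigoplus_cN'^cKB'$, so $KE\cap B'=KB'$, and the map $B'\to\mathbb F[W]$ has kernel $KB'$ and image $B(W)$. Thus $H_0(\mathcal C(W))=B'/KB'\cong B(W)$. In polynomial degree $d$,
$$(C_i)_d=B'_{d-i}\otimes\Lambda^iK.$$

**Step 2 ($B'_e$ is $Q_1$-projective for $e>0$).** As a graded $Q$-module $B'\cong E/(N')$. This has as basis the monomials in the permuted variables $g\cdot1$ ($g\in Q$) not divisible by $N'=\prod_g(g\cdot 1)$. A $Q$-fixed monomial has all exponents equal, so in degree $e>0$ it is divisible by $N'$. Hence in degree $e$ all stabilizers of basis monomials are proper subgroups, so contained in $Q_1$, and (F4) applies.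

**Step 3 (separated complexes).** This step sets up the control on boundaries.

**Definition.** Let $X$ be a bounded complex of finite-dimensional $\mathbb FQ$-modules, and put $\mathcal B_i=\mathcal B_i(X)=d(X_{i+1})\subseteq X_i$. $X$ is *separated* if it has a subcomplex $I$ with all $I_i$ projective and $d(X)\subseteq I$.

**Example.** Let $Q=\mathbb Z_p$. The two-term complex $\mathbb F\to\mathbb FQ$ with image the socle is separated: take $I_0=\mathbb FQ$ and $I_1=0$. The complex $\mathbb F\xrightarrow{\ \mathrm{id}\ }\mathbb F$ is not: $I_0$ would be projective and would contain $\mathcal B_0=\mathbb F=X_0$, so $\mathbb F$ would be projective.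

**(a)** *$X$ is separated if and only if each inclusion $\mathcal B_i\hookrightarrow X_i$ factors through a projective module.* If $X$ is separated, $\mathcal B_i\subseteq I_i\subseteq X_i$. Conversely, let the inclusion be $\mathcal B_i\to P\to X_i$ with $P$ projective, and let $\mathcal B_i\subseteq E(\mathcal B_i)$ be an injective hull. Since $P$ is injective, $\mathcal B_i\to P$ extends to $E(\mathcal B_i)\to P$. The composite $E(\mathcal B_i)\to P\to X_i$ restricts to the inclusion on the essential submodule $\mathcal B_i$, so it is injective. Let $I_i$ be its image. It is projective by (F3), it contains $\mathcal B_i$, and $dI_i\subseteq\mathcal B_{i-1}\subseteq I_{i-1}$.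

**(b)** *Direct sums, direct summands (as complexes) and tensor products of separated complexes are separated.* Sums are clear. If $X=Y\oplus Z$ is separated, the inclusion $\mathcal B_i(Y)\to Y_i$ is the composite $\mathcal B_i(Y)\to\mathcal B_i(X)\to X_i\to Y_i$, whose middle map factors through a projective; use (a). For tensor products let $I\subseteq X$ and $I'\subseteq Y$ be as in the definition. Then $I\otimes Y+X\otimes I'$ is a subcomplex of $X\otimes Y$ with quotient $X/I\otimes Y/I'$. Both factors have zero differential, so the quotient does, and $d(X\otimes Y)\subseteq I\otimes Y+X\otimes I'$. Its terms are projective: in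
$$0\to I\otimes I'\to(I\otimes Y)\oplus(X\otimes I')\to I\otimes Y+X\otimes I'\to0$$
the left term is injective and the middle one projective by (F2), so the sequence splits.

**(c)** *Over the trivial group every bounded complex is separated.* Take $I=X$.

**(d)** *If $X|_{Q_1}$ is separated and $X_i$ is $Q_1$-projective whenever $\mathcal B_i\ne0$, then $X$ is separated.* Let $\mathcal B_i\neq0$ and let $f:\mathcal B_i\hookrightarrow X_i$ be the inclusion. Choose $X'$ such that $X_i$ is a summand of $\mathrm{Ind}X'$, and let $f':\mathcal B_i\to X_i\to\mathrm{Ind}X'$. Over $Q_1$ the map $f$ factors through a projective, hence so does $f'$, and so does $\varepsilon f'$, where $\varepsilon:\mathrm{Ind}X'\to X'$ is the $Q_1$-linear projection; say $\varepsilon f':\mathcal B_i\to P\to X'$ with $P$ a projective $\mathbb FQ_1$-module. Since induction and coinduction agree, $f'$ is recovered from $\varepsilon f'$ by $f'(b)=\sum_{g\in Q/Q_1}g\otimes(\varepsilon f')(g^{-1}b)$. That is, $f'$ is the composite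
$$\mathcal B_i\to\mathrm{Ind}\,\mathrm{Res}\,\mathcal B_i\xrightarrow{\ \mathrm{Ind}(\varepsilon f')\ }\mathrm{Ind}X'.$$
So $f'$ factors through the projective module $\mathrm{Ind}P$. Composing with the projection $\mathrm{Ind}X'\to X_i$, we see that $f$ does too. Now use (a).

**Step 4 ($\mathcal C(W)$ is separated).** This step proves the following.

**Lemma 1.** $\mathcal C(W)_d$ is separated for all $d$.

*Proof.* Induct on $k$. We first show that the restriction to $Q_1$ is separated. For $k=1$ this is (c). Let $k\ge2$. Now $Q_1=\langle\sigma^p\rangle$ and $\sigma^p-1=\Delta^p$, so over $Q_1$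
$$\mathbb FQ=\bigoplus_{j=0}^{p-1}L_j,\qquad L_j=\langle y_{j+pa}\rangle_a\cong\mathbb FQ_1,\qquad K=\bigoplus_j(K\cap L_j).$$
Correspondingly $W^*=\bigoplus_jW_j^*$, where $W_j^*=L_j/(K\cap L_j)$ is cyclic of dimension $n_j\in\{\lfloor n/p\rfloor,\lceil n/p\rceil\}$, so $p^{k-2}\le n_j\le p^{k-1}$. The Koszul complex $E\otimes\Lambda^\bullet K$ over $Q_1$ is the tensor product of the Koszul complexes of the pieces, which by (4) is
$$\bigotimes_j\mathbb F[N'_j]\otimes\mathcal C(W_j),\qquad N'_j=N_{Q_1}(y_j).$$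
In each polynomial degree this is a finite direct sum of tensor products of complexes $\mathcal C(W_j)_{d_j}$, which are separated by induction. So it is separated by (b). By (4), $\mathcal C(W)$ is a direct summand of it, so $\mathcal C(W)_d|_{Q_1}$ is separated, again by (b).

Now work over $Q$. For $i<d$ the module $(C_i)_d=B'_{d-i}\otimes\Lambda^iK$ is $Q_1$-projective by Step 2 and (F2). For $i\ge d$ we have $(C_{i+1})_d=0$, so $\mathcal B_i=0$. Apply (d). $\square$

**Step 5 (passing to $H_0$).** Let $d>q-n$ and $X_i=(C_i)_d$. Since $\dim K=q-n$, $X_i=0$ unless $0\le i\le q-n<d$, so all $X_i$ are $Q_1$-projective. Let $I\subseteq X$ be as in the definition of separated. We show by descending induction on $i\ge0$ that $Z_i=X_i/\mathcal B_i$ is $Q_1$-projective. It is $0$ for $i>q-n$.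

Since $I_i$ is injective, $X_i=I_i\oplus X_i'$. As $\mathcal B_i\subseteq I_i$, we get $Z_i\cong I_i/\mathcal B_i\oplus X_i'$, and $X_i'$ is $Q_1$-projective as a summand of $X_i$. By exactness in homological degree $i+1>0$, $\mathcal B_i\cong X_{i+1}/\mathcal B_{i+1}=Z_{i+1}$, which is $Q_1$-projective by induction. Say $\mathcal B_i\oplus B^*\cong\mathrm{Ind}M$. Embed $M$ in an injective $\mathbb FQ_1$-module $E_0$ and $B^*$ in an injective $I^*$. Then $\mathrm{Ind}M$ has two embeddings into injective modules, $\mathrm{Ind}M\subseteq\mathrm{Ind}E_0$ and $\mathrm{Ind}M\cong\mathcal B_i\oplus B^*\subseteq I_i\oplus I^*$. The dual Schanuel lemma says that each cokernel plus the other injective gives the same module: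
$$\mathrm{Ind}(E_0/M)\oplus I_i\oplus I^*\ \cong\ I_i/\mathcal B_i\oplus I^*/B^*\oplus\mathrm{Ind}E_0 .$$
The left side is $Q_1$-projective, hence so is $I_i/\mathcal B_i$, and hence $Z_i$. For $i=0$: $Z_0=H_0(\mathcal C(W))_d\cong B(W)_d$. This proves Proposition 1. $\square$

**Example.** $p=2$, $q=2$, $n=1$. Then $K=\langle y_1\rangle$ and $\mathcal C(W)_d$ is multiplication by $y_1$, $B'_{d-1}\to B'_d$. For $e\ge1$, $B'_e=\langle y_0y_1^{e-1},y_1^e\rangle$ is free. In degree $1$ the complex is $\mathbb F\to\langle y_0,y_1\rangle$, $1\mapsto y_1$, with $H_0=\mathbb F$; in degrees $d\ge2$ it is an isomorphism. This matches $B(W)=\langle1,x\rangle$, which vanishes in degrees $d>1=q-n$.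

## 6. Descending the subgroup chain: $\beta$ in terms of $T_{p^i}$

Assume (2). Let $S=\mathbb F[V]$, $A=S^G$, and for $0\le i\le r$ let $P_i=\langle\sigma^{p^i}\rangle$, of order $p^{r-i}$. So $P_0=G$ and $P_r=1$. For $i<r$ let
$$J_i=\mathrm{Tr}_{P_{i+1}}^{P_i}(S^{P_{i+1}}),\quad\text{an ideal of }S^{P_i}.$$

**Lemma 2 (the norm is additive modulo transfers).** Let $Q$ be a cyclic group of order $p^k>1$ acting on a commutative $\mathbb F$-algebra $S$, and $Q_1$ its subgroup of index $p$. For $f_1,\dots,f_t\in S$ and $c_1,\dots,c_t\in\mathbb F_p$,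
$$N_Q\Big(\sum_lc_lf_l\Big)\equiv\sum_lc_lN_Q(f_l)\pmod{\mathrm{Tr}_{Q_1}^Q(S^{Q_1})}.$$

*Proof.* Expanding the product over $g\in Q$ gives
$$N_Q\Big(\sum_lc_lf_l\Big)=\sum_\psi\ \prod_{g\in Q}c_{\psi(g)}\,gf_{\psi(g)},$$
over all functions $\psi:Q\to\{1,\dots,t\}$. Applying $h\in Q$ to the term of $\psi$ gives the term of $h\psi$, where $(h\psi)(g)=\psi(h^{-1}g)$. A constant $\psi=l$ contributes $c_l^{|Q|}N_Q(f_l)=c_lN_Q(f_l)$, as $c_l\in\mathbb F_p$ and $|Q|$ is a power of $p$. A nonconstant $\psi$ has a proper stabilizer $Q'\le Q_1$, its term is $Q'$-invariant, and the sum over its orbit is $\mathrm{Tr}_{Q'}^Q=\mathrm{Tr}_{Q_1}^Q\mathrm{Tr}_{Q'}^{Q_1}$ of that term. $\square$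

For instance, for $|Q|=2$: $N(f_1+f_2)=N(f_1)+N(f_2)+\mathrm{Tr}^Q(f_1\cdot\sigma f_2)$.

**Step 1 (split $S^{P_i}$ into norms, low degrees and transfers).** Let $0\le i<r$. Since $\sigma^{p^i}-1=\Delta^{p^i}$ and $n>p^{r-1}\ge p^i$, over $P_i$ we have
$$V^*=\bigoplus_{j=0}^{p^i-1}W_j^*,\qquad W_j^*=\langle x_{j+p^ia}\rangle_a,$$
with $W_j^*$ cyclic, generated by $x_j$, of dimension $n_j$, where $p^{r-i-1}\le\lfloor n/p^i\rfloor\le n_j\le p^{r-i}$ and $\sum_jn_j=n$. Put $N_j=N_{P_i}(x_j)$, of degree $p^{r-i}$. By (3),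
$$S=\mathbb F[N_0,\dots,N_{p^i-1}]\otimes\bigotimes_jB(W_j)\quad\text{as graded }P_i\text{-modules.}$$
The norms are $P_i$-invariant, so $S^{P_i}$ is spanned by the products of monomials in the norms with $P_i$-invariants of the pieces $\bigotimes_jB(W_j)_{d_j}$. If $\sum d_j>p^r-n=\sum_j(p^{r-i}-n_j)$, then $d_j>p^{r-i}-n_j$ for some $j$. By Proposition 1 with $Q=P_i$, $Q_1=P_{i+1}$, and by (F2), this piece is $P_{i+1}$-projective; by (F1) its invariants are transfers from $P_{i+1}$. Hence
$$S^{P_i}=\mathbb F[N_0,\dots,N_{p^i-1}]\cdot(S^{P_i})_{\le p^r-n}+J_i. \tag{5}$$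

**Step 2 (replace the norms by conjugates of one norm).** For $0\le i\le r$ put $m=p^i$ and let $\varphi_i:R_m\to S^{P_i}$ be the $\mathbb F$-algebra map with $y_t\mapsto\sigma^tN_{P_i}(x)$. It is well defined, since $N_{P_i}(x)$ is fixed by $\sigma^m$. It is $G$-equivariant, multiplies degrees by $p^{r-i}$, and so maps $(R_m^{\mathbb Z/m})_+$ into $A_+$. By the definition of $T_m$,
$$\varphi_i(R_m)\subseteq A\cdot\varphi_i\big((R_m)_{\le T_m}\big). \tag{6}$$
Now let $i<r$. We have $x_j=\Delta^jx=\sum_{t=0}^j(-1)^{j-t}\binom jt\sigma^tx$ and $N_{P_i}(\sigma^tx)=\sigma^tN_{P_i}(x)$. So Lemma 2 gives $N_j\in\varphi_i(R_m)+J_i$. As $J_i$ is an ideal of $S^{P_i}$, also $\mathbb F[N_0,\dots,N_{m-1}]\subseteq\varphi_i(R_m)+J_i$. With (6) and (5),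
$$S^{P_i}=A\cdot(S^{P_i})_{\le\,p^{r-i}T_{p^i}+p^r-n}+J_i. \tag{7}$$

**Step 3 (descend the chain).** Let $g_i$ be the least degree such that $S^{P_i}$ is generated as an $A$-module in degrees $\le g_i$. For $i=r$, $\varphi_r:R_{p^r}\to S$, $y_t\mapsto\sigma^tx$, is surjective, so (6) gives $g_r\le T_{p^r}$. For $i<r$, $\mathrm{Tr}_{P_{i+1}}^{P_i}$ is $A$-linear and preserves degrees, so $J_i$ is generated over $A$ in degrees $\le g_{i+1}$. With (7), $g_i\le\max(p^{r-i}T_{p^i}+p^r-n,\ g_{i+1})$. Hence
$$g_1\le\max\Big\{\max_{1\le i<r}\big(p^{r-i}T_{p^i}+p^r-n\big),\ T_{p^r}\Big\}.$$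

**Step 4 (from module generators of $S^{P_1}$ to algebra generators of $A$).** Put $M=\max(p^r,g_1)$ and let $f\in A_d$ with $d>M$. By (5) for $i=0$, where the only norm is $N_G(x)$, $f$ is a sum of elements of degree $d$ of two kinds.

* $N_G(x)^ca$ with $a\in A$ homogeneous of degree $\le p^r-n<d$. Then $c\ge1$, and since $\deg N_G(x)=p^r<d$, the factorization $N_G(x)\cdot N_G(x)^{c-1}a$ has both factors of positive degree.
* $\mathrm{Tr}_{P_1}^G(bh)=b\,\mathrm{Tr}_{P_1}^G(h)$ with $b\in A$ and $h\in S^{P_1}$ homogeneous, $\deg h\le g_1<d$. Then $\deg b>0$. If $\deg h=0$, then $\mathrm{Tr}_{P_1}^G(h)=ph=0$; otherwise both factors have positive degree.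

So $A_d\subseteq A_+^2$ for all $d>M$, and by (1)
$$\beta(A)\le\max\Big\{p^r,\ \max_{1\le i<r}\big(p^{r-i}T_{p^i}+p^r-n\big),\ T_{p^r}\Big\}. \tag{8}$$

## 7. The top degree $T_{p^i}$ of the coinvariants of the regular representation

By (8), we need a bound for $T_{p^i}$ of order $p^i$. The obvious estimate is far too weak. The symmetric polynomials in $y_0,\dots,y_{m-1}$ are invariant, and $R_m$ is free over them on the monomials $\prod_ty_t^{a_t}$ with $0\le a_t\le t$. So $T_m\le m(m-1)/2$. With $m=p^r$ this has degree $2r$ in $p$. More of the group structure must be used.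

Consider first $m=p$, in the basis $x_k=\Delta^ky_0$. Two things will be seen: a product of at least $p-1$ linear forms $x_k$ with $k\ge1$ lies in the ideal $I$ generated by the invariants of positive degree, and $x_0^p\equiv N_C(y_0)\in I$ modulo $(x_1,\dots,x_{p-1})$. The first fact alone says nothing about $x_0^d$; the second lets us trade $x_0^p$ for a form with more factors of positive index. A monomial of degree $\ge2p-2$ either has at least $p-1$ factors of positive index, or at most $p-2$ of them and hence $x_0$-exponent $\ge p$. So $T_p\le2p-3$. In general the two facts are used at all levels of the subgroup chain.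

**Proposition 2.** For $i\ge1$:
$$T_{p^i}\le\max_{0\le j<i}\big(p^i-p^j+p^{i-j}-2+p^{i-j}T_{p^j}\big).$$

*Proof.* Let $m=p^i$, $C=\langle\sigma\rangle=\mathbb Z/m$, $R=R_m$, $Y$ the degree-one part of $R$, $I=R^C_+R$. Let $x_k=\Delta^ky_0$ ($0\le k<m$), a basis of $Y$, $C_j=\langle\sigma^{p^j}\rangle$, and $\mathfrak n_j=(x_k:k\ge p^j)$.

**Step 1 (monomials with many factors of high index lie in $I$).** Choose $b_g\in Y$ for each $1\ne g\in C$. We claim
$$\prod_{g\ne1}(b_g-gb_g)\in I. \tag{9}$$
Consider $\sum_{h\in C}\prod_{g\ne1}(hb_g-gb_g)$. A term with $h\ne1$ contains the factor $hb_h-hb_h=0$, so the sum equals its term $h=1$, which is the left side of (9). On the other hand, expanding the products, the sum equals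
$$\sum_{\Theta\subseteq C\setminus\{1\}}\pm\prod_{g\notin\Theta}gb_g\cdot\mathrm{Tr}^C\Big(\prod_{g\in\Theta}b_g\Big).$$
Here $\Theta=\emptyset$ contributes $0$, since $\mathrm{Tr}^C(1)=m=0$ in $\mathbb F$. All other terms lie in $I$. This proves (9).

Let $g$ generate $C_j$, say $g=\sigma^{p^ju}$ with $p\nmid u$, $u\ge1$. Then $g-1=(\sigma^{p^j}-1)(1+\sigma^{p^j}+\dots+\sigma^{p^j(u-1)})$. The second factor has augmentation $u\ne0$ in $\mathbb F$, so it is a unit of the local ring $\mathbb FC$. Since $\sigma^{p^j}-1=\Delta^{p^j}$, we get $(1-g)Y=\langle x_k:k\ge p^j\rangle$. There are $p^{i-j}-p^{i-j-1}$ generators of $C_j$ for each $0\le j<i$, and each $g\ne1$ generates exactly one $C_j$. So (9) says: a product lies in $I$ if it contains, for each $j=0,\dots,i-1$, $p^{i-j}-p^{i-j-1}$ designated factors $x_k$ with $k\ge p^j$, different factors of the product being designated for different $j$.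

For a monomial $u$ in the $x_k$ let $c_j(u)$ be the number of its factors, with multiplicity, of index $\ge p^j$. Then
$$c_j(u)\ge p^{i-j}-1\ \text{ for all }0\le j<i\quad\Longrightarrow\quad u\in I. \tag{10}$$
Indeed, list the factors of $u$ by decreasing index, assign the first $p-1$ to $j=i-1$, the next $p^2-p$ to $j=i-2$, and so on. The factors assigned to $j$ are among the first $(p-1)+(p^2-p)+\dots+(p^{i-j}-p^{i-j-1})=p^{i-j}-1$, and these have index $\ge p^j$ because $c_j(u)\ge p^{i-j}-1$.

**Step 2 (if some $c_j$ is small, trade powers for factors of higher index).** Let $d$ exceed the right side of the proposition and let $u$ be a monomial of degree $d$ with $c_j(u)\le p^{i-j}-2$ for some $j<i$. Write $u=wv$, where $v$ collects the factors of index $\ge p^j$ and $w=\prod_{k<p^j}x_k^{e_k}$. Put $s=p^{i-j}$. Then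
$$\deg w\ge d-(s-2)>p^i-p^j+sT_{p^j}=p^j(s-1)+sT_{p^j}.$$
Write $e_k=sb_k+\rho_k$ with $0\le\rho_k<s$. The $p^j$ remainders sum to at most $p^j(s-1)$, so $b:=\sum_kb_k>T_{p^j}$.

The group $C_j$ has order $s$ and acts trivially on $R/\mathfrak n_j$, since $(\sigma^{p^j}-1)Y\subseteq\mathfrak n_j$. So $f^s\equiv N_{C_j}(f)\bmod\mathfrak n_j$ for all $f\in R$. As $s$ is a power of $p$ and $x_k=\sum_t(-1)^{k-t}\binom kt\sigma^ty_0$ has coefficients in $\mathbb F_p$,
$$x_k^s=\sum_t(-1)^{k-t}\tbinom kt(\sigma^ty_0)^s\equiv\sum_t(-1)^{k-t}\tbinom kt\,\sigma^tN_{C_j}(y_0)\pmod{\mathfrak n_j}.$$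
Let $\varphi:R_{p^j}\to R$ be the equivariant algebra map $y_t\mapsto\sigma^tN_{C_j}(y_0)$; it takes $(R_{p^j}^{\mathbb Z/p^j})_+$ into $R^C_+$. We have shown $\prod_kx_k^{sb_k}\in\varphi((R_{p^j})_b)+\mathfrak n_j$. As $b>T_{p^j}$, $(R_{p^j})_b$ lies in the ideal generated by invariants of positive degree, so $\varphi((R_{p^j})_b)\subseteq I$. Thus
$$u=v\prod_kx_k^{\rho_k}\prod_kx_k^{sb_k}$$
is, modulo $I$, a linear combination of monomials $u'$ of degree $d$, each divisible by $v\,x_k$ for some $k\ge p^j$.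

**Step 3 (termination).** For these $u'$ we have $c_j(u')>c_j(v)=c_j(u)$, and $c_{j'}(u')\ge c_{j'}(v)=c_{j'}(u)$ for $j'>j$. So the vector $(c_{i-1},c_{i-2},\dots,c_0)$ increases strictly in lexicographic order. Its entries are bounded by $d$, so the process stops, and then every remaining monomial satisfies the hypothesis of (10). Hence $R_d\subseteq I$. $\square$

**Corollary 1.** (i) $T_{p^i}\le(i+1)p^i-3$ for $i\ge1$. (ii) If $p\ge3$, then $T_{p^i}\le U_i$ for $i\ge0$, where $U_0=0$.

*Proof.* (i) Induct on $i$. In Proposition 2 the term $j=0$ is $2p^i-3\le(i+1)p^i-3$. For $1\le j<i$ the term is at most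
$$p^i-p^j+p^{i-j}-2+(j+1)p^i-3p^{i-j}=(j+2)p^i-p^j-2p^{i-j}-2\le(j+2)p^i-3\le(i+1)p^i-3 .$$

(ii) For $i=0$ both sides are $0$. Put
$$u_i=\frac{U_i}{p^i}=i\Big(1-\frac1p\Big)+\frac{p-2}{p-1}\big(1-p^{-i}\big).$$
By induction it suffices to show $p^i-p^j+p^{i-j}-2+p^{i-j}U_j\le U_i$ for $0\le j<i$. Divide by $p^i$ and put $k=i-j\ge1$, $\epsilon=p^{-j}\in(0,1]$. The claim becomes $u_i-u_j\ge1+p^{-j}-p^{-k}-2p^{-i}$. Since $u_i-u_j=k(1-\frac1p)+\frac{p-2}{p-1}\epsilon(1-p^{-k})$ and $p^{-i}=\epsilon p^{-k}$, this is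
$$f(\epsilon):=k\Big(1-\frac1p\Big)-(1-p^{-k})+\epsilon\Big[\frac{p-2}{p-1}(1-p^{-k})-1+2p^{-k}\Big]\ge0 .$$
For $k=1$ the constant part is $0$ and the bracket is $\frac{p-2}p-1+\frac2p=0$, so $f\equiv0$. For $k\ge2$, $f$ is affine in $\epsilon$, so it is enough to check $\epsilon=0$ and $\epsilon=1$. First, $f(0)\ge2(1-\frac1p)-1+p^{-k}>0$. Next,
$$f(1)=k\Big(1-\frac1p\Big)+\frac{p-2}{p-1}(1-p^{-k})-2+3p^{-k}.$$
For $k\ge3$ we have $k(1-\frac1p)\ge2$ as $p\ge3$, so $f(1)>0$. For $k=2$,
$$f(1)=-\frac2p+\frac{(p-2)(p+1)}{p^2}+\frac3{p^2}=1-\frac3p+\frac1{p^2}>0.\qquad\square$$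

The case $k=1$ is the identity
$$U_i=pU_{i-1}+p-2+p^i-p^{i-1}. \tag{11}$$

## 8. Proof of the upper bounds

By (2) we may assume $p^{r-1}<n\le p^r$, and we insert Corollary 1 into (8).

**Theorem A.** Clearly $p^r\le(r+1)p^r$, and $T_{p^r}\le(r+1)p^r$ by Corollary 1(i). For $1\le i<r$,
$$p^{r-i}T_{p^i}+p^r-n\le(i+1)p^r+p^r\le(r+1)p^r .$$
So $\beta\le(r+1)p^r$. $\blacksquare$

**Theorem B(1).** Let $p\ge3$. The sequence $u_i$ is increasing and $u_r\ge u_1=2-\frac3p\ge1$, so $p^r\le U_r$. By Corollary 1(ii), $T_{p^r}\le U_r$. For $1\le i<r$, using $n>p^{r-1}$ and (11),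
$$p^{r-i}T_{p^i}+p^r-n\le p^ru_i+p^r-n\le p^ru_{r-1}+p^r-n<pU_{r-1}+p^r-p^{r-1}=U_r-(p-2)\le U_r .$$
So $\beta\le U_r$. $\blacksquare$

## 9. The value $T_p=2p-3$ and a generator of degree at least $2p-3$ for $V_p$

For the lower bound at $r=1$ we map the regular representation onto a ring in two variables, where everything is explicit.

Let $R=R_p$, $C=\mathbb Z_p$, $x_k=\Delta^ky_0$. The invariants are spanned by orbit sums of monomials. A monomial has stabilizer $1$ or $C$, so $R^C$ is spanned by transfers and powers of $N=\prod_ty_t$. Modulo the $C$-stable ideal $(x_2,\dots,x_{p-1})$, $R$ becomes $\bar R=\mathbb F[x_0,x_1]$ with $\sigma x_0=x_0+x_1$, $\sigma x_1=x_1$, and $N\mapsto\bar N=x_0^p-x_0x_1^{p-1}$. The image of $\mathrm{Tr}^C(R)$ is $\mathrm{Tr}^C(\bar R)$.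

We compute the latter. We have $\bar R=\bigoplus_{a<p}x_0^a\,\mathbb F[x_1,\bar N]$, the transfer is $\mathbb F[x_1,\bar N]$-linear, and (with $0^0=1$)
$$\mathrm{Tr}^C(x_0^a)=\sum_{l\in\mathbb F_p}(x_0+lx_1)^a=\sum_s\binom asx_0^{a-s}x_1^s\sum_{l\in\mathbb F_p}l^s .$$
The sum $\sum_ll^s$ is $0$ for $0\le s<p-1$ and $-1$ for $s=p-1$. So $\mathrm{Tr}^C(x_0^a)=0$ for $a<p-1$, and $\mathrm{Tr}^C(x_0^{p-1})=-x_1^{p-1}$. Hence the image of $R^C$ in $\bar R$ is
$$\bar A=\mathbb F[\bar N]+x_1^{p-1}\mathbb F[x_1,\bar N].$$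

**The value of $T_p$.** The image of the ideal $R^C_+R$ in $\bar R$ is $(x_1^{p-1},\bar N)=(x_1^{p-1},x_0^p)$. The quotient $\bar R/(x_1^{p-1},x_0^p)$ has top degree $(p-2)+(p-1)=2p-3$ and is a quotient of $R/R^C_+R$, so $T_p\ge2p-3$. With Corollary 1(i) for $i=1$,
$$T_p=2p-3. \tag{12}$$

**A lower bound for $\beta$.** The element $x_1^{2p-3}=x_1^{p-1}\cdot x_1^{p-2}$ lies in $\bar A$. Now $\bar A$ is zero in degrees $1,\dots,p-2$, because $\deg\bar N=p$ and the second summand starts in degree $p-1$. So $\bar A_+^2$ is zero below degree $2(p-1)$, and $x_1^{2p-3}\notin\bar A_+^2$. A preimage of $x_1^{2p-3}$ in $R^C$ of degree $2p-3$ is thus not in $(R^C_+)^2$, and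
$$\beta(\mathbb F[V_p]^{\mathbb Z_p})\ge2p-3 .$$
This is the first half of Theorem B(2).

## 10. First-order terms along the subgroup of order $p$: the case $r\ge2$

Let $q=p^r$, $r\ge2$, $V=V_q$ (regular), $S=R_q=\mathbb F[y_0,\dots,y_{q-1}]$ and $A=S^G$. Put $m=q/p$, $\tau=\sigma^m$, $H=\langle\tau\rangle$ of order $p$. The plan is to compare $A$ with $R_m$ by setting $\tau-1$ to zero, and to keep track of the first-order terms, which see the invariants that disappear.

**Step 1 (coordinates).** Let $w_{k,a}=(\tau-1)^ay_k$ for $0\le k<m$, $1\le a\le p-1$, and $\mathfrak n=(w_{k,a})$. For each $k$ the forms $(\tau-1)^ay_k$, $0\le a\le p-1$, are a basis of the span of the $H$-orbit of $y_k$. So $S$ is the polynomial ring in the $y_k$ ($0\le k<m$) and the $w_{k,a}$. The ideal $\mathfrak n$ is generated by the image of $\tau-1$ on linear forms, hence is $G$-stable. Moreover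
$$R:=S/\mathfrak n=\mathbb F[\bar y_0,\dots,\bar y_{m-1}]=R_m,$$
with $G/H$ permuting the $\bar y_k$ cyclically, and $\mathfrak n/\mathfrak n^2$ is $R$-free on the $w_{k,a}$. Put
$$z_k=w_{k,p-1}=(\tau-1)^{p-1}y_k=\sum_l\tau^ly_k=\mathrm{Tr}^H(y_k),$$
so $\sigma z_k=z_{k+1}$ with indices mod $m$.

**Step 2 (transfers modulo $\mathfrak n^2$).** Let $f$ be a polynomial in $y_0,\dots,y_{m-1}$. Since $\tau^ly_k=y_k+\sum_{a\ge1}\binom law_{k,a}$,
$$\tau^lf\equiv f+\sum_{k,\,a\ge1}\binom law_{k,a}\,\partial_kf\pmod{\mathfrak n^2}.$$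
Now $\sum_{l=0}^{p-1}\binom la=\binom p{a+1}$ is $0$ in $\mathbb F$ for $0\le a<p-1$ and $1$ for $a=p-1$. So $\mathrm{Tr}^H(f)\equiv\sum_k\partial_kf\,z_k$.

Let instead $f=w_{k,a}g$ with $a\ge1$, $g\in S$. As $\tau$ acts trivially on $S/\mathfrak n$ and $\tau^lw_{k,a}=\sum_b\binom lbw_{k,a+b}$ (with $w_{k,c}=0$ for $c\ge p$),
$$\mathrm{Tr}^H(f)\equiv g\sum_b\Big(\sum_l\binom lb\Big)w_{k,a+b}\equiv0\pmod{\mathfrak n^2},$$
because only $b\le p-1-a\le p-2$ occur. Hence, for all $f\in S$ with image $\bar f\in R$,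
$$\mathrm{Tr}^H(f)\equiv D(\bar f):=\sum_k\partial_k\bar f\,z_k,\qquad\mathrm{Tr}^G(f)\equiv D(\mathrm{Tr}^{G/H}\bar f)\pmod{\mathfrak n^2}. \tag{13}$$
For the second formula, sum the $G/H$-translates of the first; $D$ is $G$-equivariant because $\mathrm{Tr}^H$ is. In particular $\mathrm{Tr}^G(S)\subseteq\mathfrak n$.

**Step 3 (the image of $A$ in $R$).** $A$ is spanned by orbit sums of monomials $u$ in $y_0,\dots,y_{q-1}$. If $u$ has trivial stabilizer, its orbit sum is $\mathrm{Tr}^G(u)\in\mathfrak n$. Otherwise the stabilizer contains $H$, so $u=\prod_{k<m}N_H(y_k)^{b_k}$. Then $p\mid\deg u$. Let $\Phi:R\to R$ be the $\mathbb F$-algebra map $\bar y_k\mapsto\bar y_k^p$. Since $N_H(y_k)\mapsto\bar y_k^p$ and $\sigma$ permutes the $N_H(y_k)$ as it permutes the $\bar y_k$, the orbit sum of $u$ maps to $\Phi$ of the orbit sum of $\prod\bar y_k^{b_k}$. Hence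
$$\text{the image of }A\text{ in }R\text{ is }\Phi(R^{G/H}). \tag{14}$$

**Step 4 (lower bound for $T$).** By (14), $S/(A_+S+\mathfrak n)=R/\Phi(R_+^{G/H})R$. Now $R$ is free over $\Phi(R)$ on the monomials $\bar y^e$ with $0\le e_k<p$, whose top degree is $m(p-1)$, and $\Phi(R)/\Phi(R_+^{G/H})\Phi(R)$ is $R/R_+^{G/H}R$ with degrees multiplied by $p$. So the quotient has top degree $pT_m+m(p-1)$, and
$$T_{pm}\ge pT_m+m(p-1).$$
Starting from (12), induction gives
$$T_{p^i}\ge p^{i-1}\big(i(p-1)+p-2\big)\qquad(i\ge1). \tag{15}$$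
Indeed $p\cdot p^{i-1}(i(p-1)+p-2)+p^i(p-1)=p^i((i+1)(p-1)+p-2)$.

**Step 5 (a test for indecomposable invariants).** Let $\mathcal U=\mathrm{Tr}^{G/H}(R)$ and let $p\nmid d$. By Step 3, $A_d$ is spanned by elements $\mathrm{Tr}^G(u)$, so $A_d\subseteq\mathfrak n$, and by (13) its image in $\mathfrak n/\mathfrak n^2$ is $D(\mathcal U_d)$. The kernel of $D$ consists of the $\bar f$ with all $\partial_k\bar f=0$, which is $\Phi(R)$; it lives in degrees divisible by $p$. So $D$ is injective on $R_d$, and we get a linear surjection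
$$\lambda:A_d\to\mathcal U_d,\qquad a\equiv D(\lambda(a))\pmod{\mathfrak n^2}.$$

Let $a\in A_e$, $b\in A_{d-e}$ with $0<e<d$. Since $p\nmid d$, not both of $e,d-e$ are divisible by $p$. If neither is, then $a,b\in\mathfrak n$, so $ab\in\mathfrak n^2$ and $\lambda(ab)=0$. Otherwise, say $p\mid e$. By (14), $a\equiv\Phi(c)\bmod\mathfrak n$ with $c\in R_+^{G/H}$, and $b\equiv D(g)\bmod\mathfrak n^2$ with $g\in\mathcal U_{d-e}$. As $b\in\mathfrak n$ and the derivatives of $\Phi(c)$ vanish,
$$ab\equiv\Phi(c)D(g)=D(\Phi(c)g)\pmod{\mathfrak n^2}.$$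
Here $\Phi(c)g\in\mathcal U$, since $\Phi(c)$ is $G/H$-invariant. So $\lambda(ab)=\Phi(c)g$. Altogether $\lambda((A_+^2)_d)\subseteq(\Phi(R_+^{G/H})\,\mathcal U)_d$, and therefore
$$p\nmid d,\quad\big(\mathcal U/\Phi(R_+^{G/H})\,\mathcal U\big)_d\ne0\quad\Longrightarrow\quad\beta(A)\ge d. \tag{16}$$

**Step 6 (a degree where the test succeeds).** Write $R=\bigoplus_e\Phi(R)\bar y^e$ ($0\le e_k<p$); $G/H$ permutes the $\bar y^e$. Put
$$v_k=\bar y_k^{-1}\prod_t\bar y_t^{\,p-1},\qquad R'=\bigoplus_k\Phi(R)v_k,$$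
and let $R''$ be the sum of the remaining summands. Both are $G/H$-stable, so $\mathcal U=\mathrm{Tr}^{G/H}(R')\oplus\mathrm{Tr}^{G/H}(R'')$ as $\Phi(R^{G/H})$-modules. The $v_k$ are permuted regularly by $G/H$. So every element of $\mathrm{Tr}^{G/H}(R')$ has the form
$$\mathrm{Tr}^{G/H}(fv_0)=\sum_j\sigma^j(f)v_j,\qquad f\in\Phi(R),$$
and $f$ is determined by the coefficient of $v_0$. Thus $f\mapsto\mathrm{Tr}^{G/H}(fv_0)$ is an isomorphism $\Phi(R)\to\mathrm{Tr}^{G/H}(R')$ of $\Phi(R^{G/H})$-modules, raising degrees by $m(p-1)-1$. So $\mathcal U/\Phi(R_+^{G/H})\,\mathcal U$ has a direct summand isomorphic to $\Phi(R)/\Phi(R_+^{G/H})\Phi(R)$ shifted by $m(p-1)-1$. It is nonzero in degree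
$$d=pT_m+m(p-1)-1,$$
and $d\equiv-1\bmod p$, because $p\mid m$ (here $r\ge2$ is used). By (16) and (15) with $m=p^{r-1}$,
$$\beta(\mathbb F[V_{p^r}]^{\mathbb Z_{p^r}})\ge p\cdot p^{r-2}\big((r-1)(p-1)+p-2\big)+p^{r-1}(p-1)-1=r(p-1)p^{r-1}+(p-2)p^{r-1}-1 .$$
This completes the proof of Theorem B(2). $\blacksquare$

**Example.** $p=2$, $r=2$: then $m=2$, $T_2=1$, $d=3$ and $v_0=\bar y_1$. Take $a=\mathrm{Tr}^G(y_0^2y_1)=y_0^2y_1+y_1^2y_2+y_2^2y_3+y_3^2y_0$. Then $\lambda(a)=\mathrm{Tr}^{G/H}(\bar y_0^2\bar y_1)=\bar y_0^2\bar y_1+\bar y_1^2\bar y_0$. In degree $3$, $\Phi(R_+^{G/H})\,\mathcal U$ is spanned by $(\bar y_0^2+\bar y_1^2)(\bar y_0+\bar y_1)=\bar y_0^3+\bar y_1^3+\bar y_0^2\bar y_1+\bar y_0\bar y_1^2$, and $\lambda(a)$ is not a multiple of this. So $a\notin A_+^2$, and $\beta(\mathbb F[V_4]^{\mathbb Z_4})\ge3$.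

## 11. The distance between the two bounds and the leading coefficient $r+1$

Let $p\ge3$ and $r\ge2$. Subtracting the bound of Theorem B(2) from $U_r$ gives
$$(p-2)\Big(\frac{p^r-1}{p-1}-p^{r-1}\Big)+1=(p-2)\frac{p^{r-1}-1}{p-1}+1\le(p^{r-1}-1)+1=p^{r-1}.$$
So $U_r$ is within $p^{r-1}$ of the true maximum. For $p\ge3$, $r=1$, both bounds are $2p-3$, so $U_1$ is attained, by $V_p$.

For every prime $p$, Theorem A bounds the maximum of $\beta$ above by $(r+1)p^r$. Theorem B(2) bounds it below by $(r+1)p^r-(r+2)p^{r-1}-1$ for $r\ge2$, and by $2p-3$ for $r=1$. Hence for fixed $r$ the maximum is $(r+1)p^r+O_r(p^{r-1})$. If $P_r$ is a polynomial with $\beta(\mathbb F[V]^{\mathbb Z_{p^r}})\le P_r(p)$ in all cases, then dividing by $p^r$ and letting $p\to\infty$ through the primes gives $\liminf P_r(p)/p^r\ge r+1$. So $P_r$ has degree at least $r$, and if its degree is $r$, its leading coefficient is at least $r+1$.
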